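\title{A Ramsey theorem for interleaved sets and colorings that see only some of them}

\begin{abstract}
Let $\phi_1,\dots,\phi_r$ be finite colorings of pairs of integers that depend
also on sets $B_1,\dots,B_r$, where $\phi_i$ does not see $B_i$. We prove the
conjecture that one can always choose the sets $B_i$ together with an
arbitrarily large set $X$, homogeneous for all $\phi_i$, so that every gap of
$X$ splits into $r$ consecutive blocks, the $i$-th of which avoids $B_i$ and
meets all the other sets. More generally, we allow an arbitrary sequence of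
block types and an arbitrary family of visible sets, and we determine exactly
when such a statement holds: each coloring must see only sets that occur
together in a single block. The proof reduces the problem to words and
constructs an ultrafilter on a free monoid whose images under several
letter-deleting homomorphisms are simultaneously idempotent. The converse is
an explicit $2$-coloring.
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $[n]=\{1,\dots,n\}$, $\mathcal P([n])$
is the set of all subsets of $[n]$, and for integers $a<b$ we write $(a,b]$ for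
the set of integers $t$ with $a<t\le b$. The following statement is posed as a
conjecture in \cite{problem}. We prove it.

\begin{theorem}\label{thm:main}
For all $r,\ell,m\in\mathbb N$ with $r\ge2$ there is $n\in\mathbb N$ such that
for all
\[
\phi_1,\dots,\phi_r:[n]^2\times\mathcal P([n])^{r-1}\to[\ell]
\]
there are $X\subseteq[n]$ with $|X|=m$, sets $B_1,\dots,B_r\subseteq[n]$ and
$c_1,\dots,c_r\in[\ell]$ such that
\begin{enumerate}
\item[(1)] $X,B_1,\dots,B_r$ are pairwise disjoint;
\item[(2)] for every two consecutive elements $x<x'$ of $X$ there are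
$x=j_0<j_1<\dots<j_r=x'$ such that $B_i\cap(j_{i-1},j_i]=\emptyset$ for all $i$
and $B_{i'}\cap(j_{i-1},j_i]\ne\emptyset$ for all $i\ne i'$;
\item[(3)] $\phi_i(x,y,B_1,\dots,B_{i-1},B_{i+1},\dots,B_r)=c_i$ for all
$x<y$ in $X$ and all $i$.
\end{enumerate}
\end{theorem}

\subsection*{What the conditions ask}
Read a configuration $X,B_1,\dots,B_r$ from left to right, writing $*$ for a
point of $X$, the letter $a$ for a point of $B_a$, and nothing for any other
integer. For $r=3$ and $m=3$ the word
\[
*\;\,3\,2\mid1\,3\mid2\,1\;\,*\;\,2\,3\,3\mid3\,1\mid1\,2\;\,*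
\]
comes from a configuration satisfying (1) and (2); the bars mark $j_1$ and
$j_2$. We call the intervals $(j_{i-1},j_i]$ \emph{blocks}, and the word
between two consecutive stars a \emph{round}. The coloring $\phi_i$ is an
observer who is shown two stars and all letters other than $i$. At the first
and second star above $\phi_1$ sees $*\,3232*23332$, and at the first and third
it sees $*\,323223332\,*$, in both cases together with the positions of these
points. Condition (3) asks that no observer can tell one pair of stars from
another.

For $r=1$ one would take $B_1=\emptyset$, and the statement would be Ramsey's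
theorem for pairs. For $r\ge2$ Ramsey's theorem does not apply directly. One
may fix sets $B_i$ interleaved with a large set $X_0$ and pass to a homogeneous
$X\subseteq X_0$, but (2) does not survive: for $r=2$ a round has the form
$2^a1^b$ with $a,b\ge1$, and two rounds in a row, $2^a1^b2^c1^d$, do not have
this form. Deleting points from the $B_i$ restores (2) but changes all colors.
So $X$ and the $B_i$ have to be chosen together.

The danger is that an observer counts rounds. Let $r=2$ and suppose that some
coloring sees both $B_1$ and $B_2$. It can count how often a letter $2$ is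
immediately followed by a letter $1$ to the left of $x$, ignoring stars. Each
round $2^a1^b$ raises this count by exactly one, so its parity distinguishes
consecutive elements of $X$, and (3) is impossible for $m\ge3$. An observer who
sees only $B_2$ has no such device, since the letters $2$ of consecutive rounds
run together. For $r=3$ the answer is harder to guess. Observer $1$ sees a round
as $d\,3^a2^b$, where $d$ is a word in the letters $2,3$, and this word has
structure to count. On the other hand we choose $d$, and $d$ can imitate that
structure: against the parity of the number of factors $23$ we take $d=2323$,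
and each round contributes two. The principle suggested by this example is
that \emph{the first block should absorb everything that observer $1$ sees of a
whole round}. The obstacle is that the first block is also partly visible to
observers $2$ and $3$, so changing it changes what the second and third blocks
have to absorb. The proof breaks this circle.

\subsection*{The general criterion}
The two phenomena just described are the two directions of one theorem. Let
$\Sigma$ be a finite nonempty set of letters, let
$\mathcal A=(A_1,\dots,A_s)$, $s\ge1$, be a sequence of nonempty subsets of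
$\Sigma$ with $A_1\cup\dots\cup A_s=\Sigma$ (the block types), let $\mathcal V$
be a family of subsets of $\Sigma$ (the visible sets), and let $k\ge1$. Let
$R_k(\mathcal A,\mathcal V)$ be the following statement.

\begin{quote}
For all $\ell\ge1$ and $m\in\mathbb N$ there is $n$ such that for all maps
$\varphi_V:[n]^k\times\mathcal P([n])^V\to[\ell]$ $(V\in\mathcal V)$ there are
$X\subseteq[n]$ with $|X|=m$, sets $B_a\subseteq[n]$ $(a\in\Sigma)$ and
$c_V\in[\ell]$ $(V\in\mathcal V)$ such that
\begin{enumerate}
\item[(R1)] $X$ and the sets $B_a$ are pairwise disjoint;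
\item[(R2)] for consecutive $x<x'$ in $X$ there are $x=j_0<j_1<\dots<j_s=x'$
with $\{a\in\Sigma:B_a\cap(j_{t-1},j_t]\ne\emptyset\}=A_t$ for $t=1,\dots,s$;
\item[(R3)] $\varphi_V(x_1,\dots,x_k,(B_a)_{a\in V})=c_V$ for all
$V\in\mathcal V$ and all $x_1<\dots<x_k$ in $X$.
\end{enumerate}
\end{quote}

\begin{theorem}\label{thm:class}
$R_k(\mathcal A,\mathcal V)$ holds if and only if every $V\in\mathcal V$ is
contained in some $A_t$. If some $V\in\mathcal V$ is contained in no $A_t$, the
statement fails already for $\ell=2$ and $m=s+k$, for every $n$.
\end{theorem}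

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:class}]
If $\ell=0$, take $n=1$: the domain of the $\phi_i$ is nonempty, so there is no
map from it to $[0]=\emptyset$ and nothing to prove. If $\ell\ge1$, take
$\Sigma=[r]$, $s=r$, $A_i=[r]\setminus\{i\}$, $\mathcal V=\{A_1,\dots,A_r\}$,
$k=2$ and $\varphi_{A_i}=\phi_i$. Since $r\ge2$, the sets $A_i$ are nonempty
with union $[r]$. Every $V\in\mathcal V$ is one of the $A_t$, and (R1)--(R3)
become (1)--(3).
\end{proof}

\begin{remark}\label{rem:stronger}
Keep $\Sigma=[r]$ and $\mathcal V=\{[r]\setminus\{i\}:i\in[r]\}$.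
Theorem~\ref{thm:class} shows that Theorem~\ref{thm:main} remains true when
the $\phi_i$ depend on $k$-tuples $x_1<\dots<x_k$ of elements of $X$ for any
fixed $k$, and when $\mathcal A$ is any sequence of nonempty subsets of $[r]$
in which every $[r]\setminus\{i\}$ occurs: the blocks may come in any prescribed
order, with any prescribed repetitions, and with further prescribed block types
inserted.
\end{remark}

\begin{remark}\label{rem:sharp}
The restriction that $\phi_i$ does not see $B_i$ cannot be dropped. If one
coloring in Theorem~\ref{thm:main} may depend on all of $B_1,\dots,B_r$, then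
$V=[r]$ lies in no $A_t$, and the statement is false for $\ell=2$, $m=r+2$ and
every $n$. The case $k=1$, in which single elements $x\in X$ are colored,
fails already for $m=r+1$.
\end{remark}

Section~\ref{sec:count} proves the ``only if'' part. The rest of the paper
proves the ``if'' part, which is all that Theorem~\ref{thm:main} needs.
Section~\ref{sec:words} reduces it to a statement about words,
Section~\ref{sec:ultra} reduces that to the existence of one ultrafilter,
Section~\ref{sec:small} finds the ultrafilter by hand for $r=2$ and $r=3$, and
Section~\ref{sec:core} constructs it in general.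

\section{Counting rounds}\label{sec:count}

Suppose that $V\in\mathcal V$ is contained in no $A_t$. We need a quantity that
can be computed from $x$ and $(B_a)_{a\in V}$ and that grows in every round,
but by a bounded amount. Call a nonempty interval of integers \emph{deficient}
if it is disjoint from $B_a$ for some $a\in V$. Under (R2) every block is
deficient, because $V\not\subseteq A_t$, while an interval containing a whole
round is not, because the $A_t$ cover $\Sigma$. So we count deficient
intervals.

\begin{proof}[Proof of Theorem~\ref{thm:class}, ``only if'']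
We have $|V|\ge2$, since $\emptyset\subseteq A_1$ and every single letter lies
in some $A_t$. Fix $n$ and let $\ell=2$, $m=s+k$. For $x\in[n]$ and
$B=(B_a)_{a\in V}$ let $f(x,B)$ be the least number of deficient intervals
partitioning $(0,x]$, and $f(x,B)=0$ if there is no such partition. Put
\[
\varphi_V(x_1,\dots,x_k,B)=1+\bigl(\lfloor f(x_1,B)/s\rfloor\bmod2\bigr),
\]
and let all other $\varphi_{V'}$ be constant. Suppose that
$X=\{x_1<\dots<x_m\}$ and $(B_a)_{a\in\Sigma}$ satisfy (R1) and (R2). We show
that (R3) fails.

Write $f(x)=f(x,(B_a)_{a\in V})$, and call a partition of $(0,x]$ into $f(x)$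
deficient intervals optimal. Since the $B_a$ are disjoint and $|V|\ge2$, every
singleton is deficient, so optimal partitions exist. The function $f$ is
nondecreasing: for $x\le x'$, intersecting the intervals of an optimal
partition of $(0,x']$ with $(0,x]$ and discarding empty sets gives a partition
of $(0,x]$ into at most $f(x')$ deficient intervals. We claim that
\begin{equation}\label{eq:growth}
f(x_i)+1\le f(x_{i+1})\le f(x_i)+s\qquad(1\le i<m).
\end{equation}
For the upper bound, extend an optimal partition of $(0,x_i]$ by the $s$ blocks
$(j_{t-1},j_t]$ from (R2); the $t$-th is disjoint from $B_a$ for any $a$ in the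
nonempty set $V\setminus A_t$. For the lower bound, let $(y,x_{i+1}]$ be the
last interval of an optimal partition of $(0,x_{i+1}]$. By (R2) and
$\bigcup_tA_t=\Sigma$, the interval $(x_i,x_{i+1}]$ meets every $B_a$, so the
deficient interval $(y,x_{i+1}]$ does not contain it; that is, $y>x_i$. The
other intervals of the partition partition $(0,y]$, so
$f(x_i)\le f(y)\le f(x_{i+1})-1$.

Let $g(i)=\lfloor f(x_i)/s\rfloor$. By \eqref{eq:growth},
$g(i)\le g(i+1)\le g(i)+1$ for all $i<m$, and $f(x_{s+1})\ge f(x_1)+s$ gives
$g(s+1)\ge g(1)+1$. Hence $g(i+1)=g(i)+1$ for some $i\le s$. As $i+k\le s+k=m$,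
both $(x_i,\dots,x_{i+k-1})$ and $(x_{i+1},\dots,x_{i+k})$ are increasing
$k$-tuples in $X$, and $\varphi_V$ gives them different colors.
\end{proof}

The division by $s$ is needed because $f$ may grow by an even amount in every
round: for $V=\Sigma=\{1,2\}$ and the word $21*21*21*$ it takes the values
$2,4,6$ at the stars. The hypothesis $\bigcup_tA_t=\Sigma$ is used in this
section only, and here it cannot be omitted. If $\Sigma=\{a,b\}$,
$\mathcal A=(\{a\})$ and $\mathcal V=\{\{b\}\}$, then $\{b\}\not\subseteq A_1$,
but choosing $B_b=\emptyset$ reduces the statement to the case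
$\Sigma=\{a\}$, $\mathcal V=\{\emptyset\}$, which is covered by the ``if''
part.

\section{From sets to words}\label{sec:words}

From now on every $V\in\mathcal V$ is contained in some $A_t$. The value of
$\varphi_V$ depends on the positions of the points it is shown. Ramsey's
theorem will remove this dependence and leave only their order, which is a
word. We first formulate the resulting problem.

Let $\Sigma^*$ be the free monoid over $\Sigma$: the set of finite words with
concatenation, the empty word $\varepsilon$ being the identity. The length of
$w$ is $|w|$, and $DE=\{uv:u\in D,\ v\in E\}$ for sets of words. For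
$V\subseteq\Sigma$ let $\rho_V:\Sigma^*\to V^*\subseteq\Sigma^*$ be the
homomorphism that deletes all letters not in $V$; thus $\rho_V(w)$ is the view
of $w$ for an observer who sees $V$, and $\rho_V\rho_W=\rho_{V\cap W}$. Let
$D_t\subseteq A_t^*$ be the set of words over $A_t$ in which every letter of
$A_t$ occurs, and let $L=D_1D_2\cdots D_s$ be the set of rounds. Since
$A_t\neq\emptyset$, the words in $D_t$ are nonempty. Also
\begin{equation}\label{eq:DAD}
D_tA_t^*D_t\subseteq D_t .
\end{equation}
For words $w_0,\dots,w_m$ and $I=\{i_1<\dots<i_k\}\subseteq[m]$ put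
\[
\tau_V(w;I)=\bigl(\rho_V(w_0\cdots w_{i_1-1}),\ \rho_V(w_{i_1}\cdots w_{i_2-1}),\
\dots,\ \rho_V(w_{i_k}\cdots w_m)\bigr)\in(V^*)^{k+1}.
\]
These are the $k+1$ pieces that remain of $w_0*w_1*\dots*w_m$ when all letters
outside $V$ and all stars except those numbered $i_1,\dots,i_k$ are erased.
Given colorings $\psi_V:(V^*)^{k+1}\to[\ell]$ $(V\in\mathcal V)$, call
$(w_0,\dots,w_m)\in L^{m+1}$ \emph{homogeneous} for $\psi=(\psi_V)_V$ if for
each $V\in\mathcal V$ the color $\psi_V(\tau_V(w;I))$ is the same for all
$k$-element sets $I\subseteq[m]$.

\begin{proposition}\label{prop:words}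
Let $m\ge k$ and $\ell\ge1$. For all $\psi_V:(V^*)^{k+1}\to[\ell]$
$(V\in\mathcal V)$ there is a homogeneous sequence $(w_0,\dots,w_m)\in L^{m+1}$.
\end{proposition}

The proof occupies Sections~\ref{sec:ultra} and~\ref{sec:core}. Here we deduce
the theorem from it. Ramsey's theorem can control only configurations of
bounded size, so we first bound the length of the words by compactness.

\begin{lemma}\label{lem:finite}
For $m\ge k$ and $\ell\ge1$ there is $N$ such that for all
$\psi_V:(V^*)^{k+1}\to[\ell]$ $(V\in\mathcal V)$ there is a homogeneous sequence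
$(w_0,\dots,w_m)\in L^{m+1}$ with $|w_0\cdots w_m|\le N$.
\end{lemma}

\begin{proof}
Otherwise there is for each $N$ a family $\psi^N=(\psi_V^N)_V$ with no
homogeneous sequence of total length at most $N$. There are countably many
pairs $(V,\tau)$ with $V\in\mathcal V$, $\tau\in(V^*)^{k+1}$, and finitely many
colors, so a diagonal argument gives $N_1<N_2<\cdots$ such that each sequence
$(\psi_V^{N_j}(\tau))_j$ is eventually constant, with value $\psi_V(\tau)$,
say. Let $(w_0,\dots,w_m)$ be homogeneous for $\psi$, by
Proposition~\ref{prop:words}. Homogeneity involves only the finitely many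
tuples $\tau_V(w;I)$. For large $j$ the family $\psi^{N_j}$ agrees with $\psi$
on all of them and $N_j\ge|w_0\cdots w_m|$, which contradicts the choice of
$\psi^{N_j}$.
\end{proof}

We use the finite Ramsey theorem in this form: for all $e,c,h\ge1$ there is a
number $\mathrm R(e,c,h)$ such that for every coloring of the $e$-element
subsets of a set of size $\mathrm R(e,c,h)$ with at most $c$ colors there is a
subset of size $h$ all of whose $e$-element subsets have the same color.

\begin{proof}[Proof of Theorem~\ref{thm:class}, ``if'', from
Proposition~\ref{prop:words}]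
We may assume $m\ge k$: if $m<k$, keep only the first $m$ elements of a set $X$
obtained for $k$ in place of $m$, which preserves (R1)--(R3). Let $N$ be as in
Lemma~\ref{lem:finite}.

\emph{Removing the positions.} A \emph{pattern} for $V$ is a word $\theta$ over
$V\sqcup\{*\}$ with exactly $k$ stars. If $|\theta|=e$ and
$S=\{y_1<\dots<y_e\}\subseteq[n]$, write $\theta$ on $S$: let $x_1<\dots<x_k$ be
the $y_j$ with $\theta_j=*$, let $B_a=\{y_j:\theta_j=a\}$ for $a\in V$, and let
$\varphi_V(S,\theta)=\varphi_V(x_1,\dots,x_k,(B_a)_{a\in V})$. For each $e$ with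
$k\le e\le N+k$, color every $e$-element set $S\subseteq[n]$ by the tuple
$(\varphi_V(S,\theta))_{V,\theta}$, where $V\in\mathcal V$ and $\theta$ ranges
over the patterns of length $e$ for $V$. This uses at most
$c_e=\ell^{|\mathcal V|(|\Sigma|+1)^e}$ colors. Put $h_{N+k+1}=N+m$ and
$h_e=\mathrm R(e,c_e,h_{e+1})$ for $e=N+k,\dots,k$, and let $n=h_k$; this does
not depend on the $\varphi_V$. Given the $\varphi_V$, apply Ramsey's theorem for
$e=k,k+1,\dots,N+k$ in turn, each time inside the set found before. The result
is a set $H\subseteq[n]$ with $|H|=N+m$ such that, for patterns of length at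
most $N+k$ and $S\subseteq H$ with $|S|=|\theta|$, the value
$\varphi_V(S,\theta)$ depends only on $V$ and $\theta$.

\emph{The configuration.} For $(u_0,\dots,u_k)\in(V^*)^{k+1}$ of total length at
most $N$, let $\psi_V(u_0,\dots,u_k)$ be this value for
$\theta=u_0*u_1*\dots*u_k$; a set $S$ of the right size exists because
$|\theta|\le N+k\le|H|$. On longer tuples put $\psi_V=1$. Let
$(w_0,\dots,w_m)$ be homogeneous for $\psi$ of total length at most $N$, with
colors $c_V$. Write the word $w_0*w_1*\dots*w_m$, which has $m$ stars and
length at most $N+m$, on the first elements of $H$ in increasing order. Let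
$X=\{x_1<\dots<x_m\}$ be the set of positions of the stars and $B_a$ the set of
positions of the letter $a$. Each position carries one symbol, so (R1) holds.

For (R2), the word between $x_i$ and $x_{i+1}$ is $w_i=d_1\cdots d_s$ with
$d_t\in D_t$. Let $j_0=x_i$, let $j_t$ be the position of the last letter of
$d_t$ for $1\le t<s$, and let $j_s=x_{i+1}$. The $d_t$ are nonempty, so
$j_0<\dots<j_s$. The elements of $\bigcup_aB_a$ in $(j_{t-1},j_t]$ are exactly
the positions of the letters of $d_t$, since $x_{i+1}$ lies in no $B_a$, and
the set of letters of $d_t$ is $A_t$.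

For (R3), let $I=\{i_1<\dots<i_k\}\subseteq[m]$ and
$(u_0,\dots,u_k)=\tau_V(w;I)$, of total length at most $N$. The symbols on
$S=\{x_{i_1},\dots,x_{i_k}\}\cup\bigcup_{a\in V}B_a\subseteq H$ spell
$\theta=u_0*\dots*u_k$. Hence
$\varphi_V(x_{i_1},\dots,x_{i_k},(B_a)_{a\in V})=\varphi_V(S,\theta)
=\psi_V(\tau_V(w;I))=c_V$.
\end{proof}

\section{Ultrafilters on words}\label{sec:ultra}

To see what Proposition~\ref{prop:words} requires, take the data of
Theorem~\ref{thm:main} with $r=2$. Then $w_i=2^{a_i}1^{b_i}$, and $\psi_{\{2\}}$
is a coloring of triples of numbers that must be constant on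
\[
(a_0+\dots+a_{i-1},\ a_i+\dots+a_{j-1},\ a_j+\dots+a_m),\qquad1\le i<j\le m .
\]
A sum of several $a$'s must be as good as a single one. In general we want a
notion of ``typical round'' such that, in the view of each $V$, a product of
several typical rounds is again typical. Ultrafilters supply notions of
``typical'' that decide every finite coloring, and the property we want is
idempotence. We recall the facts we need; they are standard
\cite[Ch.~4]{HS} and follow quickly from the definitions.

\subsection*{Quantifiers}
An \emph{ultrafilter} on $\Sigma^*$ is a family $p$ of subsets of $\Sigma^*$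
that is closed under supersets and finite intersections, does not contain
$\emptyset$, and contains $G$ or $\Sigma^*\setminus G$ for every
$G\subseteq\Sigma^*$. We write $(\forall^pu)\,\Phi(u)$, read ``for $p$-almost
all $u$'', if $\{u:\Phi(u)\}\in p$. This quantifier determines $p$, and the
axioms say:
\begin{enumerate}
\item[(Q1)] $\forall$ implies $\forall^p$, and $\forall^p$ implies $\exists$; if
$\Phi(u)\Rightarrow\Psi(u)$ for all $u$, then
$(\forall^pu)\Phi\Rightarrow(\forall^pu)\Psi$;
\item[(Q2)] $(\forall^pu)(\Phi\wedge\Psi)\iff(\forall^pu)\Phi\wedge(\forall^pu)\Psi$;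
\item[(Q3)] $(\forall^pu)\,\neg\Phi\iff\neg(\forall^pu)\Phi$.
\end{enumerate}
By induction on the length, (Q1)--(Q3) also hold for a string
$Q=(\forall^{p_0}u_0)\cdots(\forall^{p_k}u_k)$ in place of $(\forall^pu)$; the
operations pass through one quantifier at a time. Consequently, if
$\chi:(\Sigma^*)^{k+1}\to[\ell]$, there is a color $c$ with $Q\,(\chi=c)$.
Otherwise (Q3) gives $Q\,(\chi\neq c)$ for every $c$, then (Q2) gives $Q$ of the
conjunction over the finitely many $c$, and (Q1) gives a tuple with no color.

\subsection*{The semigroup $\beta\Sigma^*$}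
Let $\beta\Sigma^*$ be the set of ultrafilters on $\Sigma^*$, and
$\overline G=\{p:G\in p\}$ for $G\subseteq\Sigma^*$. The sets $\overline G$ form
a base of closed and open sets for a compact Hausdorff topology. A word $w$ is
identified with the principal ultrafilter $\{G:w\in G\}$. The product $pq$, and
the image $h(p)$ under a homomorphism $h:\Sigma^*\to\Sigma^*$, are the
ultrafilters defined by
\begin{align}
(\forall^{pq}w)\,\Phi(w)&\iff(\forall^pu)(\forall^qv)\,\Phi(uv),\label{eq:F1}\\
(\forall^{h(p)}u)\,\Phi(u)&\iff(\forall^pw)\,\Phi(h(w)).\label{eq:F2}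
\end{align}
The right-hand sides satisfy (Q1)--(Q3), so these are ultrafilters.
\begin{enumerate}
\item[(U1)] The product is associative with identity $\varepsilon$: both
$(pq)q'$ and $p(qq')$ unfold to
$(\forall^pu)(\forall^qv)(\forall^{q'}v')\,\Phi(uvv')$.
\item[(U2)] For fixed $q$ the map $p\mapsto pq$ is continuous: the preimage of
$\overline G$ is $\overline{G'}$ with $G'=\{u:(\forall^qv)\ uv\in G\}$.
\item[(U3)] The map $p\mapsto h(p)$ is continuous, the preimage of
$\overline G$ being $\overline{h^{-1}(G)}$. It is a homomorphism, since $h(pq)$
and $h(p)h(q)$ both unfold to $(\forall^pu)(\forall^qv)\,\Phi(h(u)h(v))$. Also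
$(h_1h_2)(p)=h_1(h_2(p))$, so $\rho_V\rho_W=\rho_{V\cap W}$ on $\beta\Sigma^*$.
\item[(U4)] If $D\in p$ and $E\in q$, then $DE\in pq$ and $h(D)\in h(p)$. If
$h_1=h_2$ on $D\in p$, then $h_1(p)=h_2(p)$.
\end{enumerate}
We use (U4) mostly as follows: if $p\in\overline{A^*}$, then
\begin{equation}\label{eq:restrict}
\rho_K(p)=\rho_{K\cap A}(p)\qquad\text{for all }K\subseteq\Sigma,
\end{equation}
because the two maps agree on $A^*$. In particular $\rho_K(p)=p$ if
$A\subseteq K$, and $\rho_K(p)=\varepsilon$ if $K\cap A=\emptyset$.

\subsection*{Idempotents}
The Ellis--Numakura lemma \cite[Thm.~2.5]{HS} states that a nonempty compact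
Hausdorff semigroup in which all maps $p\mapsto pq$ are continuous contains an
idempotent, that is, an element $e$ with $ee=e$. We need elements that absorb a
given $y$, so we apply it to a twisted product.

\begin{lemma}\label{lem:sandwich}
Let $T\subseteq\beta\Sigma^*$ be nonempty and closed, and let
$y\in\beta\Sigma^*$ satisfy $PyP'\in T$ for all $P,P'\in T$. Then there is
$P\in T$ with $PyP=P$.
\end{lemma}

\begin{proof}
The operation $P\circ P'=PyP'$ on the compact space $T$ is associative by (U1),
and $P\mapsto P\circ P'=P(yP')$ is continuous by (U2). An idempotent of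
$(T,\circ)$ is the required $P$.
\end{proof}

\begin{lemma}\label{lem:idem}
Suppose that $q\in\overline L$ and that $\rho_V(q)$ is idempotent for every
$V\in\mathcal V$. Then Proposition~\ref{prop:words} holds.
\end{lemma}

\begin{proof}
Let $e_V=\rho_V(q)$. Extend $\psi_V$ to $(\Sigma^*)^{k+1}$ by the value $1$, and
let $c_V$ be a color with
\begin{equation}\label{eq:color}
(\forall^{e_V}u_0)\cdots(\forall^{e_V}u_k)\ \ \psi_V(u_0,\dots,u_k)=c_V .
\end{equation}
For every $g\ge1$ we have $\rho_V(q^g)=e_V^g=e_V$, so \eqref{eq:F2} and
\eqref{eq:F1} give, for every property $\Phi$,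
\[
(\forall^{e_V}u)\,\Phi(u)\iff(\forall^{q^g}v)\,\Phi(\rho_V(v))\iff
(\forall^qv_1)\cdots(\forall^qv_g)\,\Phi(\rho_V(v_1\cdots v_g)).
\]
Fix $I=\{i_1<\dots<i_k\}\subseteq[m]$. Rewrite the $k+1$ quantifiers of
\eqref{eq:color} one after another by this equivalence, with
$g=i_1,\ i_2-i_1,\ \dots,\ i_k-i_{k-1},\ m+1-i_k$. These numbers are at least
$1$ and sum to $m+1$. Naming the new variables $w_0,\dots,w_m$ in order, we get
\[
(\forall^qw_0)(\forall^qw_1)\cdots(\forall^qw_m)\ \ \psi_V(\tau_V(w;I))=c_V .
\]
The quantifier string is now the same for all $V$ and $I$, and $c_V$ does not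
depend on $I$; this is what idempotence gains. Each condition $w_i\in L$ also
holds under this string, since $L\in q$. There are finitely many conditions, so
by (Q2) they hold jointly under the string, and by (Q1) some $w_0,\dots,w_m$
satisfy all of them.
\end{proof}

Without the condition $q\in\overline L$ the principal ultrafilter
$q=\varepsilon$ would do; the content lies in having both properties. We look
for $q$ in the form $p_1\cdots p_s$, with one ultrafilter for each block.

\begin{proposition}\label{prop:core}
There are $p_t\in\overline{D_t}$ $(1\le t\le s)$ such that, for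
$q=p_1p_2\cdots p_s$, the ultrafilter $\rho_V(q)$ is idempotent for every
$V\subseteq\Sigma$ contained in some $A_t$.
\end{proposition}

By (U4) this $q$ lies in $\overline L$. So Proposition~\ref{prop:core} and
Lemma~\ref{lem:idem} give Proposition~\ref{prop:words}, and with it
Theorems~\ref{thm:class} and~\ref{thm:main}.

\section{Two and three colorings by hand}\label{sec:small}

Take $A_i=[r]\setminus\{i\}$ and $\mathcal V=\{A_1,\dots,A_r\}$ as in
Theorem~\ref{thm:main}. For a letter $a$ let $a^+=\{a,aa,aaa,\dots\}$. The
closed set $\overline{a^+}$ is closed under products by (U4), so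
Lemma~\ref{lem:sandwich} with $y=\varepsilon$ gives an idempotent
$e_a\in\overline{a^+}$. We write $\rho_{23}$ for $\rho_{\{2,3\}}$, and so on.

\subsection*{The case $r=2$}
Here $D_1=2^+$ and $D_2=1^+$. Take $p_1=e_2$, $p_2=e_1$, $q=e_2e_1$. By
\eqref{eq:restrict}, $\rho_2(q)=e_2$ and $\rho_1(q)=e_1$, and both are
idempotent. The two observers do not interact. For $V=\{1,2\}$ no
$q\in\overline L$ has $\rho_V(q)=q$ idempotent, because $L=2^+1^+\in q$ and
$LL\in qq$ are disjoint; this is the counting of rounds in algebraic form.

\subsection*{The case $r=3$}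
Now $p_1,p_2,p_3$ live on words over $\{2,3\}$, $\{1,3\}$, $\{1,2\}$. By
\eqref{eq:restrict},
\[
\rho_{23}(q)=p_1\,\rho_3(p_2)\,\rho_2(p_3),\qquad
\rho_{13}(q)=\rho_3(p_1)\,p_2\,\rho_1(p_3),\qquad
\rho_{12}(q)=\rho_2(p_1)\,\rho_1(p_2)\,p_3 .
\]
These three elements are idempotent as soon as
\begin{equation}\label{eq:three}
p_1\,\rho_3(p_2)\rho_2(p_3)\,p_1=p_1,\qquad
p_2\,\rho_1(p_3)\rho_3(p_1)\,p_2=p_2,\qquad
p_3\,\rho_2(p_1)\rho_1(p_2)\,p_3=p_3 ;
\end{equation}
for instance
$\rho_{13}(q)^2=\rho_3(p_1)\,[\,p_2\,\rho_1(p_3)\rho_3(p_1)\,p_2\,]\,\rho_1(p_3)$.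
Equations \eqref{eq:three} are the exact form of the absorption principle from
Section~\ref{sec:intro}. Each of them alone is solved by
Lemma~\ref{lem:sandwich} with $T=\overline{D_t}$. But solving the first changes
$p_1$, hence the middle factors of the other two, and going around the circle
need not end.

The way out is that the equations are coupled only through the one-letter
views $\rho_a(p_t)$. So we prescribe these first, $\rho_a(p_t)=e_a$ for
$a\ne t$, and solve each equation among the ultrafilters with the prescribed
views. The first equation becomes $p_1e_3e_2p_1=p_1$, to be solved in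
\[
T_1=\{P\in\overline{D_1}:\rho_2(P)=e_2,\ \rho_3(P)=e_3\}.
\]
This set is closed by (U3). It contains $e_2e_3$, since $2^+3^+\subseteq D_1$,
$\rho_2(e_2e_3)=e_2$ and $\rho_3(e_2e_3)=e_3$. If $P,P'\in T_1$, then
$Pe_3e_2P'\in\overline{D_1}$ by \eqref{eq:DAD} and (U4), and
\[
\rho_2(Pe_3e_2P')=e_2e_2e_2=e_2,\qquad\rho_3(Pe_3e_2P')=e_3e_3e_3=e_3 .
\]
Lemma~\ref{lem:sandwich} with $y=e_3e_2$ gives $p_1\in T_1$. A cyclic shift of
the letters gives $p_2$ with $p_2e_1e_3p_2=p_2$ and $p_3$ with
$p_3e_2e_1p_3=p_3$, each with the prescribed views. All of \eqref{eq:three}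
holds, and Theorem~\ref{thm:main} is proved for $r=3$.

\subsection*{What is new for $r=4$}
The four equations for the three-letter sets $A_t$ are coupled through
two-letter views, and these through one-letter views, so one should proceed by
induction on the size of the view. The views that are frozen must satisfy the
projected equations, or else the set $T$ is not closed under the twisted
product. Take $V=\{3,4\}$, which lies in both $A_1$ and $A_2$, and put
$\alpha=\rho_V(p_1)$, $\gamma=\rho_V(p_2)$, $\nu=\rho_V(p_3p_4)$. Applying
$\rho_V$ to the equations for $p_1$ and $p_2$ gives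
\[
\alpha\gamma\nu\alpha=\alpha,\qquad\gamma\nu\alpha\gamma=\gamma ,
\]
two equations coupled at the same level. For $r=3$ the corresponding pair, with
$V=\{3\}$ and $\nu=\varepsilon$, was solved by $\alpha=\gamma=e_3$. In general
Lemma~\ref{lem:sandwich} gives one of the equations, and using it again for the
second would replace $\gamma$ by an element unrelated to the first. The
following identity shows that, once one equation holds, the other is obtained
by an explicit substitution that keeps the first.

\begin{lemma}\label{lem:monoid}
Let $\alpha,\gamma,\mu,\nu$ be elements of a monoid with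
$\alpha\mu\gamma\nu\alpha=\alpha$, and let $\gamma'=\gamma\nu\alpha\mu\gamma$.
Then $\alpha\mu\gamma'\nu\alpha=\alpha$ and
$\gamma'\nu\alpha\mu\gamma'=\gamma'$.
\end{lemma}

\begin{proof}
Using the hypothesis twice,
$\alpha\mu\gamma'\nu\alpha=(\alpha\mu\gamma\nu\alpha)\mu\gamma\nu\alpha
=\alpha\mu\gamma\nu\alpha=\alpha$. Expanding both copies of $\gamma'$ and
regrouping,
\[
\gamma'\nu\alpha\mu\gamma'
=\gamma\nu\,(\alpha\mu\,\gamma\nu\alpha\mu\gamma\,\nu\alpha)\,\mu\gamma
=\gamma\nu\,(\alpha\mu\gamma'\nu\alpha)\,\mu\gamma
=\gamma\nu\alpha\mu\gamma=\gamma'.\qedhere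
\]
\end{proof}

\section{Simultaneously idempotent views}\label{sec:core}

We prove Proposition~\ref{prop:core}. A \emph{state} is a tuple
$(p_1,\dots,p_s)$ with $p_t\in\overline{D_t}$. States exist: take for $p_t$ the
principal ultrafilter at a word listing $A_t$. For a state put
\[
z_t=p_{t+1}\cdots p_s\,p_1\cdots p_{t-1},\qquad y_t=\rho_{A_t}(z_t)\in\overline{A_t^*},
\]
an empty product being $\varepsilon$. Thus $z_t$ is what stands between two
successive occurrences of $p_t$ in $qq$, it does not depend on $p_t$, and $y_t$
is the part of it that block $t$ can contain. By \eqref{eq:DAD} and (U4),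
\begin{equation}\label{eq:stay}
Py_tP'\in\overline{D_t}\qquad\text{for all }P,P'\in\overline{D_t},
\end{equation}
which is why we multiply by $y_t$ and never by $z_t$. An observer whose letters
all lie in $A_t$ does not see the difference:
\begin{equation}\label{eq:yz}
\rho_K(y_t)=\rho_{K\cap A_t}(z_t)=\rho_K(z_t)\qquad\text{for }K\subseteq A_t .
\end{equation}
This is the point at which the hypothesis of Theorem~\ref{thm:class} enters.

\begin{definition}
In a given state, an index $t$ is \emph{regular at} $V\subseteq\Sigma$ if
$\rho_V(p_tz_tp_t)=\rho_V(p_t)$. The set $V$ is \emph{settled} if every $t$ with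
$V\subseteq A_t$ is regular at $V$.
\end{definition}

Since $\rho_V$ is a homomorphism, both notions depend only on
$\rho_V(p_1),\dots,\rho_V(p_s)$. Equations \eqref{eq:three} say that $A_1,A_2,A_3$
are settled.

\begin{lemma}\label{lem:regular}
If some $t$ is regular at $V$, then $\rho_V(q)$ is idempotent for
$q=p_1\cdots p_s$.
\end{lemma}

\begin{proof}
Let $\sigma=p_1\cdots p_{t-1}$ and $\sigma'=p_{t+1}\cdots p_s$, so that
$q=\sigma p_t\sigma'$ and $z_t=\sigma'\sigma$. Then
$\rho_V(q)\rho_V(q)=\rho_V(\sigma)\,\rho_V(p_tz_tp_t)\,\rho_V(\sigma')
=\rho_V(\sigma)\rho_V(p_t)\rho_V(\sigma')=\rho_V(q)$.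
\end{proof}

So it suffices to find a state in which all subsets of $\Sigma$ are settled.
One regular index for each $V$ is enough for Lemma~\ref{lem:regular}, but the
induction needs all of them: if $t$ is to become regular at a set $W$ with
$V\subseteq W\subseteq A_t$, then applying $\rho_V$ shows that $t$ is regular at
$V$ too, and by then the $V$-views will be frozen.

List all subsets of $\Sigma$ as $V_1,\dots,V_M$ with
$|V_1|\le|V_2|\le\dots\le|V_M|$. We show by induction on $h$ that there is a
state in which $V_1,\dots,V_h$ are settled. For $h=0$ any state will do. Let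
$h\ge1$, let $\mathcal K=\{V_1,\dots,V_{h-1}\}$ and $V=V_h$, and start from a
state in which all members of $\mathcal K$ are settled. By the ordering,
$\mathcal K$ contains every subset of each of its members.

\subsection*{Admissible moves}
Replacing one $p_t$ by $p_t'\in\overline{D_t}$ is \emph{admissible} if
$\rho_K(p_t')=\rho_K(p_t)$ for all $K\in\mathcal K$ with $K\subseteq A_t$. In
that case the equality holds for \emph{all} $K\in\mathcal K$: by
\eqref{eq:restrict} both sides may be computed with $K\cap A_t$ in place of
$K$, and $K\cap A_t$ is a member of $\mathcal K$ contained in $A_t$. So an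
admissible move changes none of the elements $\rho_K(p_u)$, $K\in\mathcal K$,
and all members of $\mathcal K$ stay settled.

In any state in which $\mathcal K$ is settled, let $T_t$ be the set of
admissible replacements for $p_t$,
\[
T_t=\{P\in\overline{D_t}:\rho_K(P)=\rho_K(p_t)\text{ for all }K\in\mathcal K
\text{ with }K\subseteq A_t\}.
\]
It contains $p_t$, and it is closed because the $\rho_K$ are continuous and
$\beta\Sigma^*$ is Hausdorff. Moreover
\begin{equation}\label{eq:closedT}
Py_tP'\in T_t\qquad\text{for all }P,P'\in T_t .
\end{equation}
Indeed $Py_tP'\in\overline{D_t}$ by \eqref{eq:stay}, and for $K\in\mathcal K$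
with $K\subseteq A_t$, \eqref{eq:yz} and the regularity of $t$ at $K$ give
\[
\rho_K(Py_tP')=\rho_K(p_t)\rho_K(z_t)\rho_K(p_t)=\rho_K(p_tz_tp_t)=\rho_K(p_t).
\]

Let $F=\{t:V\subseteq A_t\}$. If $F=\emptyset$, then $V$ is settled and the step
is complete. Otherwise fix $t_0\in F$. We make all $t\in F$ regular at $V$ by
admissible moves.

\subsection*{First move: one index, by compactness}
Let $t=t_0$. By \eqref{eq:closedT} and Lemma~\ref{lem:sandwich} there is
$P\in T_t$ with $Py_tP=P$. Replace $p_t$ by $P$. The move is admissible and
does not change $z_t$. Since $V\subseteq A_t$, \eqref{eq:yz} gives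
$\rho_V(Pz_tP)=\rho_V(Py_tP)=\rho_V(P)$. So $t_0$ is now regular at $V$.

\subsection*{Further moves: the other indices, by substitution}
Treat the elements $t$ of $F\setminus\{t_0\}$ one after another, replacing
$p_t$ by $p_t'=p_ty_tp_t$, with $y_t$ computed in the current state. By
\eqref{eq:closedT}, $p_t'\in T_t$, so the move is admissible. To see its effect
on regularity at $V$, let $u\ne t$ be regular at $V$ before the move. Put
$\alpha=\rho_V(p_u)$ and $\gamma=\rho_V(p_t)$, and let $\mu,\nu$ be the views of
the two cyclic arcs between $u$ and $t$:
\[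
\begin{array}{lll}
\mu=\rho_V(p_{u+1}\cdots p_{t-1}),&\nu=\rho_V(p_{t+1}\cdots p_s\,p_1\cdots p_{u-1})&\text{if }u<t,\\[2pt]
\mu=\rho_V(p_{u+1}\cdots p_s\,p_1\cdots p_{t-1}),&\nu=\rho_V(p_{t+1}\cdots p_{u-1})&\text{if }u>t.
\end{array}
\]
In both cases $\rho_V(z_u)=\mu\gamma\nu$ and $\rho_V(z_t)=\nu\alpha\mu$.
Regularity of $u$ at $V$ reads $\alpha\mu\gamma\nu\alpha=\alpha$. The move fixes
$\alpha,\mu,\nu$ and, by \eqref{eq:yz} with $V\subseteq A_t$, replaces $\gamma$
by
\[
\rho_V(p_t')=\gamma\,\rho_V(z_t)\,\gamma=\gamma\nu\alpha\mu\gamma=\gamma' .
\]
After the move, regularity of $u$ at $V$ reads $\alpha\mu\gamma'\nu\alpha=\alpha$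
and regularity of $t$ at $V$ reads $\gamma'\nu\alpha\mu\gamma'=\gamma'$. Both
hold by Lemma~\ref{lem:monoid}. Hence every $u\ne t$ that was regular at $V$
stays regular at $V$, and $t$ becomes regular at $V$ provided that some such
$u$ exists. The index $u=t_0$ is regular at $V$ after the first move and, by
what was just shown, after every further move, so it always serves.

When all of $F$ has been treated, every $t\in F$ is regular at $V$. Thus
$V=V_h$ is settled, and so are the members of $\mathcal K$, all moves being
admissible. This completes the induction. In a state in which all subsets of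
$\Sigma$ are settled, every $V\subseteq A_t$ has the regular index $t$, and
Lemma~\ref{lem:regular} shows that $\rho_V(q)$ is idempotent.
Proposition~\ref{prop:core} is proved, and with it Theorems~\ref{thm:class}
and~\ref{thm:main}.\qed

\begin{remark}
The proof is carried out in ZFC; the axiom of choice enters through the
ultrafilters. Because of them, and of the compactness argument in
Lemma~\ref{lem:finite}, the proof gives no explicit bound on $n$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{An Application of Hindman's Theorem to a Problem on Communication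
Complexity},\newline
\texttt{http://www.cs.umd.edu/\%7Egasarch/TOPICS/ramsey/hind.pdf}.

\bibitem{HS}
Hindman and Strauss, \emph{Algebra in the Stone--\v{C}ech Compactification}.

\end{thebibliography}
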